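# Boundary values almost everywhere together with invariant subspaces of every index

## 1. Isometric multiplication forces index one

Let $\mathbb D$ be the open unit disc and $\partial\mathbb D$ the unit circle. All measures on $\partial\mathbb D$ below are normalized Lebesgue measure, and $|E|$ is the measure of $E$; only the difference between zero and positive measure matters in the final statements. A **Hilbert space of analytic functions** is a Hilbert space $\mathcal H$ of analytic functions on $\mathbb D$ for which the inclusion in the Fréchet space $\mathrm{Hol}(\mathbb D)$ of all analytic functions is continuous; so convergence in $\mathcal H$ implies locally uniform convergence. We write $M_\zeta f=\zeta f$ for multiplication by the independent variable. If $M_\zeta$ acts boundedly on $\mathcal H$ and $\mathcal M\neq\{0\}$ is a closed subspace with $\zeta\mathcal M\subseteq\mathcal M$, then the **index** of $\mathcal M$ is $\dim\mathcal M/\zeta\mathcal M$.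

For $\alpha>1$ and $\zeta\in\partial\mathbb D$ let $\Gamma_\alpha(\zeta)=\{z\in\mathbb D:|z-\zeta|<\alpha(1-|z|)\}$. A function has a nontangential limit at $\zeta$ if it has a limit within $\Gamma_\alpha(\zeta)$ as $z\to\zeta$, for every $\alpha>1$. Three classical facts are used throughout.

- *Fatou's theorem.* Every $f\in H^2$ has finite nontangential limits a.e. on $\partial\mathbb D$.
- *The maximal theorem.* If $N_\alpha f(\zeta)=\sup_{\Gamma_\alpha(\zeta)}|f|$, then $\|N_\alpha f\|_{L^2}\le C_\alpha\|f\|_{H^2}$.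
- *The Lusin–Privalov theorem.* A nonzero analytic function on $\mathbb D$ cannot have nontangential limit $0$ on a set of positive measure.

We start with the case in which everything is transparent.

**Proposition 1.** Let $\mathcal H$ be a Hilbert space of analytic functions on which $M_\zeta$ is isometric, with $\dim\mathcal H/\zeta\mathcal H=1$. Then every invariant subspace has index $1$, and for all $f,g\in\mathcal H$ with $g\ne0$ the quotient $f/g$ has finite nontangential limits a.e. on $\partial\mathbb D$.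

*Proof.* **Step 1: identify $\mathcal H$ with $H^2$.** Since $M_\zeta$ is isometric, $\zeta\mathcal H$ is closed, and we may choose a unit vector $e\in\mathcal H\ominus\zeta\mathcal H$, so that $\mathcal H=\mathbb Ce\oplus\zeta\mathcal H$. The vectors $\zeta^ne$, $n\ge0$, are orthonormal, because for $n>m$ we have $\langle\zeta^ne,\zeta^me\rangle=\langle\zeta^{n-m}e,e\rangle=0$. They span $\mathcal H$: if $f\perp\zeta^ne$ for all $n$, then $f\perp e$, so $f=\zeta f_1$, and $\langle f_1,\zeta^ne\rangle=\langle f,\zeta^{n+1}e\rangle=0$ for all $n$, so we can repeat; hence $f\in\bigcap_n\zeta^n\mathcal H$, so $f$ vanishes to infinite order at $0$ and $f=0$. Thus every $f\in\mathcal H$ is $f=\sum a_n\zeta^ne$ with $\sum|a_n|^2<\infty$. This series converges locally uniformly, so $f=he$ with $h=\sum a_nz^n\in H^2$. The map $h\mapsto he$ is a unitary from $H^2$ onto $\mathcal H$ that commutes with multiplication by $\zeta$.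

**Step 2: boundary values.** If $f=h_1e$ and $g=h_2e\neq0$, then $f/g=h_1/h_2$. Both $h_i$ have finite nontangential limits a.e., and those of $h_2$ are nonzero a.e. by Lusin–Privalov.

**Step 3: index one.** By Step 1 we may work in $H^2$. Let $\mathcal M\ne\{0\}$ be closed and invariant. Then $\mathcal M\neq\zeta\mathcal M$, since otherwise all elements of $\mathcal M$ would vanish to infinite order at $0$. Suppose $\mathcal M\ominus\zeta\mathcal M$ contained two orthonormal vectors $h_1,h_2$. Then $\langle\zeta^nh_1,h_2\rangle=0$ and $\langle h_1,\zeta^nh_2\rangle=0$ for all $n\ge0$ (for $n\ge1$ because $h_2$, respectively $h_1$, is orthogonal to $\zeta\mathcal M$). So all Fourier coefficients of $h_1\overline{h_2}\in L^1(\partial\mathbb D)$ vanish, and $h_1\overline{h_2}=0$ a.e. But $h_1$ and $h_2$ are nonzero a.e. on $\partial\mathbb D$. This is a contradiction. $\square$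

So here boundary values exist a.e., and no invariant subspace has index greater than $1$. What changes if multiplication by $\zeta$ is allowed to lose norm?

## 2. Contractions that lose norm, and two conditions on $\mathcal H$

Write $\varphi_\lambda(z)=\dfrac{z-\lambda}{1-\overline\lambda z}$. We now consider Hilbert spaces of analytic functions $\mathcal H$ satisfying three hypotheses:

- (H1) $M_\zeta$ is bounded on $\mathcal H$ with $\|M_\zeta\|\le1$;
- (H2) $\dim\mathcal H/\zeta\mathcal H=1$;
- (H3) for every $\lambda\in\mathbb D$ there is a constant $c_\lambda>0$, which may depend on $\lambda$, with $\|\varphi_\lambda f\|\ge c_\lambda\|f\|$ for all $f\in\mathcal H$.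

Let $\Delta(\mathcal H)\subseteq\partial\mathbb D$ be the largest set (determined up to measure zero) such that for all $f,g\in\mathcal H$ with $g\neq0$ the meromorphic function $f/g$ has nontangential limits at almost every point of $\Delta(\mathcal H)$. The two conditions are

(1) there exists an invariant subspace of $M_\zeta$ of index $>1$;

(2) $|\Delta(\mathcal H)|=0$.

Here are two examples.

**Example 1.** For $\mathcal H=H^2$ the operator $M_\zeta$ is isometric, and multiplication by $\varphi_\lambda$ is isometric as well. By Proposition 1, $\Delta(H^2)=\partial\mathbb D$ a.e. and all indices are $1$: both (1) and (2) fail.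

**Example 2.** Let $\mathcal H$ be the Bergman space, with $\|\sum a_nz^n\|^2=\sum|a_n|^2/(n+1)=\frac1\pi\int_{\mathbb D}|f|^2\,dA$. Then (H1) holds, and $\zeta\mathcal H=\{f:f(0)=0\}$, so (H2) holds. Also $\|\zeta f\|^2=\sum|a_n|^2/(n+2)\ge\frac12\|f\|^2$. With $\chi=\varphi_{-\lambda}=\varphi_\lambda^{-1}$ the operator $Uf=(f\circ\chi)\chi'$ is unitary by change of variables, and $U(\varphi_\lambda f)=\zeta\,Uf$; hence $\|\varphi_\lambda f\|\ge2^{-1/2}\|f\|$, with one constant for all $\lambda$.

Here (2) holds. To see this, take $f(z)=\sum_{k\ge0}z^{2^k}\in\mathcal H$ and compare with $g=1$. If $f$ had a finite nontangential limit at $\zeta$, then Cauchy's estimate on the disc of radius $(1-|z|)/2$ about $z=r\zeta$, applied to $f$ minus its limit, would give $(1-r)f'(r\zeta)\to0$ as $r\to1$. With $z_n=e^{-2^{-n}}\zeta$ this yields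
$$2^{-n}z_nf'(z_n)=\sum_{k\ge0}2^{k-n}e^{-2^{k-n}}\zeta^{2^k}\to0 .$$
Let $S=\sum_{m\in\mathbb Z}2^me^{-2^m}$, which is positive and finite, and choose $M$ so that the terms with $|m|>M$ sum to less than $S/8$. For a.e. $\zeta=e^{2\pi ix}$ the binary expansion of $x$ contains infinitely many runs of $2M+3$ zeros (its digits are independent and equidistributed). If such a run starts right after the $p$-th digit, then for $p\le k\le p+2M$ we have $\zeta^{2^k}=e^{2\pi ix_k}$ with $0\le x_k\le\frac18$, so $\mathrm{Re}\,\zeta^{2^k}\ge\frac12$. With $n=p+M$ the real part of the sum is at least $\frac12\cdot\frac78S-\frac18S>0$, for infinitely many $n$. So $f$ has a finite nontangential limit almost nowhere. An infinite nontangential limit on a set of positive measure is also impossible: $1/f$ would have nontangential limit $0$ there, and Lusin–Privalov in its form for meromorphic functions excludes this. Hence $|\Delta(\mathcal H)|=0$.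

The following is known. If a single constant $c>0$ works in (H3) for all $\lambda\in\mathbb D$, then (1) and (2) are equivalent. Under (H1)–(H3) as stated, the implication (2) $\Rightarrow$ (1) holds. The question, from "Mathematisches Forschungsinstitut Oberwolfach" (https://ems.press/content/serial-article-files/46010?nt=1), is whether (1) and (2) remain equivalent when $c$ may depend on $\lambda$; that is, whether (1) implies (2). The answer is no.

**Theorem 1.** There is a Hilbert space $\mathcal H$ of analytic functions on $\mathbb D$ satisfying (H1)–(H3), with $c$ depending on $\lambda$, which has an $M_\zeta$-invariant subspace of index $2$, while $|\partial\mathbb D\setminus\Delta(\mathcal H)|=0$. Hence (1) does not imply (2).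

**Theorem 2.** Let $\psi:(0,1]\to(0,\infty)$ be any function with $\psi(\delta)\to0$ as $\delta\to0^+$. There is a Hilbert space $\mathcal H$ of analytic functions on $\mathbb D$ such that

- (a) $\|M_\zeta\|\le1$, $\dim\mathcal H/\zeta\mathcal H=1$, and $\|\varphi_\lambda f\|\ge c_\lambda\|f\|$ for all $f\in\mathcal H$, $\lambda\in\mathbb D$, with $c_\lambda\ge\min\{\frac14,\psi(1-|\lambda|)\}$;
- (b) every $f\in\mathcal H$ has finite nontangential limits a.e. on $\partial\mathbb D$, and $\Delta(\mathcal H)=\partial\mathbb D$ a.e.;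
- (c) for every $N\in\{1,2,\dots\}\cup\{\infty\}$ there is an invariant subspace of index $N$, on which $M_\zeta$ is unitarily equivalent to a unilateral shift of multiplicity $N$.

Theorem 1 is contained in Theorem 2 (take $\psi(\delta)=\delta$, say). By the known fact for uniform $c$, any space as in Theorem 1 must have $\inf_\lambda c_\lambda=0$; Theorem 2 says that $c_\lambda$ may nevertheless tend to $0$ as slowly as one wishes.

Proposition 1 already tells us something about where to look. Suppose (H1) and (H2) hold and $\|\zeta^nf\|\ge c\|f\|$ for all $n\ge 0$ and $f\in\mathcal H$, with one $c>0$. The limit $\|f\|_\ast=\lim_n\|\zeta^nf\|$ exists, since the sequence decreases; it satisfies the parallelogram law, $c\|f\|\le\|f\|_\ast\le\|f\|$, and $\|\zeta f\|_\ast=\|f\|_\ast$. Indices and $\Delta(\mathcal H)$ do not change under an equivalent norm, so Proposition 1 applies. Therefore our space must contain unit vectors $f$ for which $\|\zeta^nf\|$ gets arbitrarily small.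

## 3. $H^2+gH^2$ has one dimension too many

**A first attempt.** To produce index $2$, put two copies of $H^2$ next to each other. Let $g$ be analytic in $\mathbb D$ and not a quotient of two $H^2$ functions. Then $(u,v)\mapsto u+gv$ is injective on $H^2\oplus H^2$, and we can give $\mathcal H_0=H^2+gH^2$ the norm $\|u+gv\|^2=\|u\|^2+\|v\|^2$. If $g$ has finite nontangential limits a.e., so has every element of $\mathcal H_0$. (The function $f$ of Example 2 is not a quotient of $H^2$ functions, since such quotients have nontangential limits a.e.; but for the same reason it is useless here. We need a $g$ that has boundary values without being such a quotient.) Multiplication by $\zeta$ is isometric on $\mathcal H_0$, and so is multiplication by $\varphi_\lambda$. But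
$$\zeta\mathcal H_0=\{u+gv:u(0)=v(0)=0\},$$
which has codimension $2$. The whole space has index $2$, and (H2) fails. This is the only hypothesis that fails.

**The repair, and why it fails without a weight.** The extra dimension comes from $v(0)$: the vector $v=1$ is not divisible by $\zeta$. So let $v$ have negative frequencies as well; let it run through a space $K$ of functions on $\partial\mathbb D$ on which multiplication by $\zeta$ is *onto*. Then "$gv$" is the formal Fourier series with coefficients
$$b_k(v)=\sum_n\hat g(n)\hat v(k-n),$$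
and we set $J(u,v)=u+\sum_{k\ge0}b_k(v)z^k$. For instance, $J(0,\zeta^{-n})=\sum_{k\ge0}\hat g(k+n)z^k$: we are adjoining the backward shifts of $g$, so that $g$ becomes divisible by $\zeta$ when $g(0)=0$.

Try $K=L^2(\partial\mathbb D)$. If the sum for $b_0(v)$ is to converge for every $v\in L^2$, uniform boundedness forces $\sum|\hat g(n)|^2<\infty$, so $g\in H^2$. But then $J(-g,1)=0$, and $J$ is not injective. Thus $K=L^2$ is excluded whatever $g$ is.

**What we change.** We put into $K$ a weight on negative frequencies: the frequency $-n$ gets weight $\omega(n)\to\infty$. Then $\|\zeta^{-n}\|_K^2=\omega(n)$ while $\|\zeta^n\zeta^{-n}\|_K=1$, and we have the loss of norm demanded at the end of Section 2. The series for $b_k$ converges as soon as $\sum_n|\hat g(n)|^2/\omega(n-k)<\infty$, so $g$ need not be in $H^2$. The price is that multiplication by $\varphi_\lambda$ is no longer isometric on $K$; Section 4 shows that a slowly growing weight makes this price small.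

It remains to find $g=\sum_jg_j$ meeting two opposite demands. All functions $J(u,v)$ must have nontangential limits a.e., so $g_j$ should be tiny on most of the disc, near most boundary points. And $J$ must be injective, so $g$ must be far from all $H^2$ quotients. We shall test a relation $W+\sum_hg_hv=0$, with $W\in L^2$, by multiplying with a function $c_j$ of tiny $L^2$ norm. This makes $c_jW$ negligible, and we want $c_jg_jv$ to reproduce $v$. If $g_j$ is tiny off a small set, then $c_jg_j$ cannot be close to $1$ in $L^2$. The point is that it does not have to be: it is enough that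
$$c_jg_j=1+(\text{small})+(\text{frequencies}\ge m_j)$$
with $m_j$ huge. The large positive frequencies interact, in a fixed Fourier coefficient of $c_jg_jv$, only with very negative frequencies of $v$, and there the weight has made $v$ small.

**Notation.** $L^2=L^2(\partial\mathbb D)$; $\hat f(k)$ are Fourier (or Taylor) coefficients; $\|\cdot\|_2$ and $\|\cdot\|_\infty$ are norms on $\partial\mathbb D$. "$f$ has frequencies in $A$" means $\hat f=0$ off $A$. $P_{<0}$ and $P_+$ are the projections of $L^2$ onto frequencies $<0$ and $\ge0$. For an integer $x\ge0$, $\Pi_x$ is the projection onto frequencies $\le-x$.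

## 4. A slowly growing weight and the lower bound for $\varphi_\lambda$

**Choice of the weight.** Let $0=t_0<t_1<t_2<\cdots$ be integers with $t_{i+1}\ge2t_i$, so sparse that
$$\psi(\delta)\le(11+i)^{-1/2}\quad\text{whenever }0<\delta\le1/t_i,\ i\ge1 .\tag{4.1}$$
This is possible because $\psi(\delta)\to0$. Put $\omega(n)=1+\#\{i\ge1:t_i\le n\}$ for $n\in\mathbb Z$. So $\omega=1$ on $n\le0$, $\omega$ is nondecreasing, $\omega(n)\to\infty$ as $n\to\infty$, and $\omega(n+1)\le\omega(n)+1\le2\omega(n)$. For Theorem 1 alone, (4.1) is not needed and $t_i=2^i$ for $i\ge1$ will do; then $\omega(n)=1+\lfloor\log_2n\rfloor$ for $n\ge1$.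

Let $K$ be the Hilbert space of $v\in L^2$ with
$$\|v\|_K^2=\sum_{n\in\mathbb Z}\omega(-n)|\hat v(n)|^2<\infty .$$
Then $\|v\|_2\le\|v\|_K$, with equality if $v\in H^2$. Since $\omega(-n)\ge\omega(x)$ for $n\le-x$, and since $\omega(-n)=1+\#\{i\ge1:n\le-t_i\}$,
$$\|\Pi_xv\|_2\le\omega(x)^{-1/2}\|v\|_K,\qquad\|v\|_K^2=\|v\|_2^2+\sum_{i\ge1}\|\Pi_{t_i}v\|_2^2 .\tag{4.2}$$

**Multiplication by $\zeta$ on $K$.** Let $\tau v=\zeta v$. Then $\|\tau v\|_K^2=\sum_n\omega(-n-1)|\hat v(n)|^2\le\|v\|_K^2$ and $\|\tau^{-1}v\|_K^2=\sum_n\omega(-n+1)|\hat v(n)|^2\le2\|v\|_K^2$. So $\tau$ is a contraction of $K$ onto $K$ with bounded inverse.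

**Multiplication by $\varphi_\lambda$ on $K$.** Since $\varphi_\lambda(z)=(z-\lambda)\sum_n\overline\lambda^nz^n$, its coefficients are $\hat\varphi_\lambda(0)=-\lambda$ and $\hat\varphi_\lambda(n)=(1-|\lambda|^2)\overline\lambda^{\,n-1}$ for $n\ge1$. They are absolutely summable, so $\varphi_\lambda(\tau)=\sum_n\hat\varphi_\lambda(n)\tau^n$ converges in operator norm on $K$. As $K\subset L^2$ continuously and $\sum\hat\varphi_\lambda(n)\zeta^n$ converges uniformly on $\partial\mathbb D$, $\varphi_\lambda(\tau)$ is multiplication by $\varphi_\lambda$. In particular $\varphi_\lambda K\subseteq K$.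

**Lemma 1.** For $\lambda\in\mathbb D$ and $v\in K$ we have $\|\varphi_\lambda v\|_K\ge c_\lambda\|v\|_K$ with $c_\lambda=(11+\nu)^{-1/2}$, $\nu=\#\{i\ge1:t_i\le1/(1-|\lambda|)\}$. Moreover $c_\lambda\ge\min\{\frac14,\psi(1-|\lambda|)\}$.

*Proof.* Let $\delta=1-|\lambda|$.

**Step 1: reduce to an upper bound.** On $\partial\mathbb D$ we have $|\varphi_\lambda|=1$, so $v=\overline{\varphi_\lambda}(\varphi_\lambda v)$ with $\varphi_\lambda v\in K$. It suffices to prove $\|\overline{\varphi_\lambda}v\|_K^2\le(11+\nu)\|v\|_K^2$ for all $v\in K$. By (4.2) we must estimate $\|\Pi_{t_i}\overline{\varphi_\lambda}v\|_2$ for each $i$. The function $\overline{\varphi_\lambda}$ shifts frequencies downward, mostly by amounts up to about $1/\delta$.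

**Step 2: small $t_i$.** For the $\nu$ indices with $t_i\le1/\delta$ we use only $\|\Pi_{t_i}\overline{\varphi_\lambda}v\|_2\le\|v\|_2$.

**Step 3: large $t_i$.** Here we compare the level $t_i$ with the level below it. Let $t_i>1/\delta$ and write $v=\Pi_{t_{i-1}}v+v'$, where $v'$ has frequencies $>-t_{i-1}$. We have $\overline{\varphi_\lambda}=\sum_{n\ge0}\overline{\beta_n}\zeta^{-n}$ with $|\beta_n|=(1-|\lambda|^2)|\lambda|^{n-1}$ for $n\ge1$. Moving a frequency $>-t_{i-1}$ to one $\le-t_i$ requires $n>M:=t_i-t_{i-1}$, so only these terms contribute to $\Pi_{t_i}\overline{\varphi_\lambda}v'$. Now $M\ge1$ and $\sum_{n>M}|\beta_n|=(1+|\lambda|)|\lambda|^M\le2|\lambda|^M$; also $M\ge t_i/2$ and $|\lambda|=1-\delta\le e^{-\delta}$. Hence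
$$\|\Pi_{t_i}\overline{\varphi_\lambda}v'\|_2\le2|\lambda|^{M}\|v\|_2\le2e^{-\delta t_i/2}\|v\|_2,\qquad\|\Pi_{t_i}\overline{\varphi_\lambda}v\|_2^2\le2\|\Pi_{t_{i-1}}v\|_2^2+8e^{-\delta t_i}\|v\|_2^2 ,$$
where we used $(a+b)^2\le2a^2+2b^2$.

**Step 4: sum up.** The numbers $\delta t_i$ with $t_i>1/\delta$ start above $1$ and at least double each time, so $\sum_{t_i>1/\delta}e^{-\delta t_i}\le\sum_{k\ge0}e^{-2^k}<1$. Also $\sum_{i\ge1}\|\Pi_{t_{i-1}}v\|_2^2\le\|v\|_2^2+\sum_{i\ge1}\|\Pi_{t_i}v\|_2^2=\|v\|_K^2$. Therefore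
$$\|\overline{\varphi_\lambda}v\|_K^2\le\|v\|_2^2+\nu\|v\|_2^2+2\|v\|_K^2+8\|v\|_2^2\le(11+\nu)\|v\|_K^2 .$$

**Step 5: compare with $\psi$.** If $\nu=0$, then $c_\lambda=11^{-1/2}>\frac14$. If $\nu=i\ge1$, then $t_i\le1/\delta$, so $\delta\le1/t_i$, and (4.1) gives $\psi(\delta)\le(11+i)^{-1/2}=c_\lambda$. $\square$

## 5. Polynomials that are small away from one point

We now build the pair $(g_j,c_j)$ of Section 3 before the substitution $w=\zeta^{m_j}$: a polynomial $Q$, small on the closed disc away from $1$, and a multiplier $d$, small in $L^2$, such that $dQ$ has zeroth coefficient $1$ and almost no negative frequencies.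

A natural try is the outer function $O(w)=\exp\big(L\frac{1+rw}{1-rw}\big)$ with $r$ close to $1$, which is large only near $w=1$ *on the circle*, because $\mathrm{Re}\frac{1+w}{1-w}=0$ there. Take $Q=\kappa wO$ with $\kappa$ small and $d=\overline w/(\kappa O(0))$. Then $dQ=O/O(0)$ is analytic with zeroth coefficient $1$, and $|d|=1/(\kappa e^L)$ is small for large $L$. But inside the disc this $Q$ is not small: on $(0,1)$ we have $|Q(w)|\ge\kappa e^{L}|w|$, and $\kappa e^L$ is exactly what has to be large to make $d$ small. Since nontangential approach regions lie inside the disc, this is fatal. The cure is to multiply $Q$ by the singular inner function that undoes $O$ in the interior; on the circle it has modulus $1$, so $d$ can cancel it at no cost.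

**Lemma 2.** For every $\eta\in(0,\frac12]$ there are a polynomial $Q$ with $Q(0)=0$ and a trigonometric polynomial $d$ such that

- (i) $|Q(w)|\le\eta|w|$ if $|w|\le1$ and $|w-1|\ge\eta$;
- (ii) $\|d\|_2\le\eta$;
- (iii) $\widehat{dQ}(0)=1$ and $\|P_{<0}(dQ)\|_2\le\eta$.

*Proof.* **Step 1: a non-polynomial solution.** Let $\kappa=\eta/8$ and choose $L>0$ with $1/(\kappa e^L)\le\eta/4$. For $0<r<1$ let
$$\Theta(w)=\exp\Big(-L\frac{1+w}{1-w}\Big),\qquad O(w)=\exp\Big(L\frac{1+rw}{1-rw}\Big),\qquad Q_0=\kappa\,w\,\Theta\,O .$$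
$Q_0$ is bounded in $\mathbb D$ and continuous on $\overline{\mathbb D}\setminus\{1\}$. The exponent of $\Theta O$ is
$$L\Big(\frac{1+rw}{1-rw}-\frac{1+w}{1-w}\Big)=\frac{-2L(1-r)w}{(1-rw)(1-w)} .$$
If $|w|\le1$, $|w-1|\ge\eta/2$ and $1-r\le\eta/4$, then $|1-rw|\ge|1-w|-(1-r)\ge\eta/4$, so the exponent is at most $16L(1-r)/\eta^2$ in modulus. Hence $\Theta O\to1$ uniformly on this set as $r\to1$. Fix $r$ with $|\Theta O|\le2$ there; then
$$|Q_0(w)|\le\tfrac\eta4|w|\qquad(|w|\le1,\ |w-1|\ge\eta/2).$$
Put $B=\sup_{\mathbb D}|Q_0|$. On $\partial\mathbb D\setminus\{1\}$ we have $|\Theta|=1$; let $d_0=\overline w\,\overline\Theta/(\kappa O(0))$ there. As $O(0)=e^L$, we have $|d_0|=1/(\kappa e^L)\le\eta/4$, and $d_0Q_0=O/O(0)$, which is analytic with zeroth coefficient $1$.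

**Step 2: make $Q_0$ a polynomial.** Dilate and take Taylor polynomials. For $1-\eta/2\le\rho<1$, $|w|\le1$ and $|w-1|\ge\eta$ we have $|\rho w-1|\ge\eta-(1-\rho)\ge\eta/2$, so $|Q_0(\rho w)|\le\frac\eta4|w|$. Also $Q_0(\rho\,\cdot)\to Q_0$ in $L^2$ as $\rho\to1$, by bounded pointwise convergence. Take $\rho_n\in[1-\eta/2,1)$ with $\rho_n\to1$. The function $Q_0(\rho_nw)/w$ is analytic in a neighborhood of $\overline{\mathbb D}$, so it has a Taylor polynomial $p_n$ with $|p_n(w)-Q_0(\rho_nw)/w|\le\min\{\eta/4,1/n\}$ on $\overline{\mathbb D}$. Put $Q^{(n)}(w)=wp_n(w)$. Then $Q^{(n)}(0)=0$; $|Q^{(n)}(w)|\le\frac\eta2|w|$ if $|w|\le1$, $|w-1|\ge\eta$; $\|Q^{(n)}\|_\infty\le B+1$; and $Q^{(n)}\to Q_0$ in $L^2$.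

**Step 3: make $d_0$ a trigonometric polynomial and normalize.** Let $d^{(n)}$ be the Fejér means of $d_0$, so $\|d^{(n)}\|_2\le\eta/4$ and $d^{(n)}\to d_0$ in $L^2$. Then
$$\|d^{(n)}Q^{(n)}-d_0Q_0\|_2\le(B+1)\|d^{(n)}-d_0\|_2+\|d_0\|_\infty\|Q^{(n)}-Q_0\|_2\to0 .$$
So $\theta_n=\widehat{d^{(n)}Q^{(n)}}(0)\to1$ and $\|P_{<0}(d^{(n)}Q^{(n)})\|_2\to0$. For large $n$ put $Q=Q^{(n)}$ and $d=d^{(n)}/\theta_n$. Then (i) is clear, $\|d\|_2\le\frac\eta{4|\theta_n|}\le\eta$, $\widehat{dQ}(0)=1$, and $\|P_{<0}(dQ)\|_2\le\eta$. $\square$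

## 6. The functions $g_j$ and the coefficients $b_k$

To obtain all indices in one space we use countably many slots for $v$. Let $\mathcal I=\mathbb N=\{1,2,\dots\}$ and let $\iota:\mathbb N\to\mathcal I$ be a map all of whose fibres are infinite; $g_j$ will belong to slot $\iota(j)$. (For Theorem 1 alone take $\mathcal I=\{1\}$ and $\iota\equiv1$. A first reading may do the same throughout.)

**Inductive choice.** For $j=1,2,\dots$ put
$$\eta_j=2^{-j}\Big(1+\sum_{l<j}\|g_l\|_\infty\Big)^{-1}\le\tfrac12 ,\tag{6.1}$$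
take $Q_j,d_j$ from Lemma 2 with $\eta=\eta_j$, let $D_j\ge1$ be an integer bounding the moduli of all frequencies of $Q_j$ and $d_j$, and choose $m_j\in4\mathbb N$ so large that

- (m1) $m_j\ge4D_lm_l$ for $l<j$;
- (m2) $\omega(m_j/4)^{1/2}\ge2^j(1+\|Q_j\|_\infty)\big(1+\sum_{l\le j}\|d_l\|_\infty\big)$;
- (m3) $\|Q_j\|_\infty\le e^{\sqrt{m_j}}$.

This is possible because $\omega(n)\to\infty$. Set $g_j(z)=Q_j(z^{m_j})$ and $c_j(\zeta)=d_j(\zeta^{m_j})$. Since $\zeta\mapsto\zeta^{m_j}$ preserves normalized measure, $\|g_j\|_\infty=\|Q_j\|_\infty$ and $\|c_j\|_2=\|d_j\|_2\le\eta_j$. As $Q_j(0)=0$, $g_j$ has frequencies in $[m_j,D_jm_j]$, and by (m1) these intervals are disjoint for different $j$. By Schwarz's lemma and (m3),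
$$|g_j(z)|\le e^{\sqrt{m_j}}|z|^{m_j}\qquad(z\in\mathbb D),$$
so $g^{(i)}=\sum_{\iota(j)=i}g_j$ converges locally uniformly and is analytic in $\mathbb D$.

**The coefficients.** Let $\mathcal K=\bigoplus_{i\in\mathcal I}K$ (Hilbert sum), with $\tau$ acting componentwise. For $v=(v_i)\in\mathcal K$ put $v^j:=v_{\iota(j)}$ and
$$b_k(v)=\sum_j\widehat{v^jg_j}(k)=\sum_j\sum_n\hat g_j(n)\,\hat v^j(k-n)\qquad(k\in\mathbb Z).$$

**Step 1: the double series converges absolutely and $b_k$ is bounded.** The frequency $k-n$ carries the weight $\omega(n-k)$, so by Cauchy–Schwarz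
$$\sum_{j,n}|\hat g_j(n)||\hat v^j(k-n)|\le\Big(\sum_{j}\sum_n\frac{|\hat g_j(n)|^2}{\omega(n-k)}\Big)^{1/2}\Big(\sum_j\sum_{n\in[m_j,D_jm_j]}\omega(n-k)|\hat v^j(k-n)|^2\Big)^{1/2}.$$
Group the last sum by $i=\iota(j)$: since the intervals $[m_j,D_jm_j]$ are disjoint, it is at most $\sum_i\|v_i\|_K^2=\|v\|^2$. In the first factor, each inner sum is finite, and for $m_j\ge2|k|$ we have $n-k\ge m_j/2$, so the inner sum is at most $\|Q_j\|_\infty^2/\omega(m_j/2)\le4^{-j}$ by (m2). Hence the first factor is finite.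

**Step 2: the shift relation.** Since $\widehat{\zeta v^j}(k-n)=\hat v^j(k-1-n)$,
$$b_k(\tau v)=b_{k-1}(v)\qquad(k\in\mathbb Z).\tag{6.2}$$

**Step 3: the negative coefficients are square summable.** We split $v^j$ at frequency $-m_j/2$: write $v^j=s_j+r_j$, where $r_j$ is the part with frequencies $<-m_j/2$. By (4.2) and (m2),
$$\|r_jg_j\|_2\le\|Q_j\|_\infty\,\omega(m_j/2)^{-1/2}\|v\|\le2^{-j}\|v\|,\tag{6.3}$$
while $s_jg_j$ has frequencies $\ge m_j-m_j/2=m_j/2>0$. So $b_{-m}(v)=\sum_j\widehat{r_jg_j}(-m)$ for $m\ge1$, and by Minkowski's inequality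
$$\Big(\sum_{m\ge1}|b_{-m}(v)|^2\Big)^{1/2}\le\sum_j2^{-j}\|v\|=\|v\| .\tag{6.4}$$

## 7. Nontangential limits of $\sum_{k\ge 0} b_k(v)z^k$

Let $G_v(z)=\sum_{k\ge0}b_k(v)z^k$.

**Step 1: $G_v$ is analytic in $\mathbb D$, with a usable decomposition.** Put $\sigma_j(z)=z^{m_j/2}s_j(z)$. It has frequencies $\ge0$, so $\sigma_j\in H^2$, and $\|\sigma_j\|_{H^2}\le\|v\|$. Write $Q_j(w)=wq_j(w)$, so $\|q_j\|_\infty=\|Q_j\|_\infty$. I claim
$$G_v=\sum_jP_+(r_jg_j)+\sum_jf_j,\qquad f_j=s_jg_j,\quad f_j(z)=\sigma_j(z)\,z^{m_j/2}\,q_j(z^{m_j}).\tag{7.1}$$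
The formula for $f_j$ follows from $s_j=z^{-m_j/2}\sigma_j$ and $g_j=z^{m_j}q_j(z^{m_j})$. The first sum converges in $H^2$ by (6.3). For $|z|\le r<1$ we have $|\sigma_j(z)|\le(1-r^2)^{-1/2}\|v\|$, hence
$$|f_j(z)|\le\|v\|(1-r^2)^{-1/2}\,r^{m_j/2}e^{\sqrt{m_j}},\tag{7.2}$$
which is summable in $j$. So the right side of (7.1) converges locally uniformly in $\mathbb D$, and its $k$-th Taylor coefficient is $\sum_j\big(\widehat{r_jg_j}(k)+\widehat{s_jg_j}(k)\big)=b_k(v)$. This proves (7.1) and the analyticity of $G_v$. Moreover, (6.3) and (7.2) give, for $|z|\le r$,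
$$|G_v(z)|\le(1-r^2)^{-1/2}\Big(1+\sum_jr^{m_j/2}e^{\sqrt{m_j}}\Big)\|v\| .\tag{7.3}$$

**Proposition 2.** For every $v\in\mathcal K$, $G_v$ has finite nontangential limits a.e. on $\partial\mathbb D$.

*Proof.* The first sum in (7.1) is in $H^2$, so only $\sum_jf_j$ needs attention. Fix $\alpha>1$.

**Step 2: discard a small set of boundary points for each $j$.** Let $E_j=\{\zeta\in\partial\mathbb D:|\zeta^{m_j}-1|\ge j\eta_j\}$. Note that $j\eta_j\le j2^{-j}<2$. The set $\{|e^{i\theta}-1|<s\}=\{2|\sin(\theta/2)|<s\}$ has normalized measure $\frac2\pi\arcsin(s/2)\le s/2$, and $\zeta\mapsto\zeta^{m_j}$ preserves measure, so the complement of $E_j$ has measure at most $j\eta_j/2$. Since $\sum_jj\eta_j<\infty$, Borel–Cantelli shows that a.e. $\zeta$ lies in $E_j$ for all large $j$.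

**Step 3: over $E_j$, the approach region avoids the peak of $Q_j$.** I claim: if $j\ge2\alpha+1$ and $\zeta\in E_j$, then $|z^{m_j}-1|\ge\eta_j$ for all $z\in\Gamma_\alpha(\zeta)$. Suppose $\zeta\in E_j$, $z\in\Gamma_\alpha(\zeta)$ and $|z^{m_j}-1|<\eta_j$. Then $|z|^{m_j}>1-\eta_j$. Since $\eta_j\le\frac12$, $\log\frac1{1-\eta_j}\le\frac{\eta_j}{1-\eta_j}\le2\eta_j$, so
$$1-|z|\le\log\frac1{|z|}<\frac{2\eta_j}{m_j},\qquad|z^{m_j}-\zeta^{m_j}|\le m_j|z-\zeta|<m_j\alpha(1-|z|)<2\alpha\eta_j .$$
On the other hand, $|z^{m_j}-\zeta^{m_j}|\ge|\zeta^{m_j}-1|-|z^{m_j}-1|\ge(j-1)\eta_j$. Hence $j<2\alpha+1$.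

**Step 4: sum the series on approach regions.** Let $j\ge2\alpha+1$ and $\zeta\in E_j$. By Step 3 and Lemma 2(i), $|q_j(z^{m_j})|\le\eta_j$ on $\Gamma_\alpha(\zeta)$ (at $z=0$ by continuity of $q_j$), so
$$|f_j(z)|\le\eta_j\,N_\alpha\sigma_j(\zeta)\qquad(z\in\Gamma_\alpha(\zeta)).$$
By the maximal theorem $\|N_\alpha\sigma_j\|_2\le C_\alpha\|\sigma_j\|_{H^2}\le C_\alpha\|v\|$, and $\sum\eta_j<\infty$; so $\sum_j\eta_jN_\alpha\sigma_j$ converges in $L^2$ and is finite a.e. Together with Step 2 this shows that for a.e. $\zeta$ a tail of $\sum f_j$ converges uniformly on $\Gamma_\alpha(\zeta)$. Each $f_j$ is an $H^2$ function times a bounded analytic one, so it has finite nontangential limits a.e. A uniform limit of functions having limits at $\zeta$ within $\Gamma_\alpha(\zeta)$ has one too. So $\sum_jf_j$ has a finite limit within $\Gamma_\alpha(\zeta)$ for a.e. $\zeta$. Let $\alpha$ run through the integers $\ge2$. $\square$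

## 8. Injectivity: testing against $c_j$

**Lemma 3.** If $u\in H^2$, $v\in\mathcal K$ and $\hat u(k)+b_k(v)=0$ for all $k\ge0$, then $u=0$ and $v=0$.

*Proof.* **Step 1: turn the relation into one for all frequencies.** The hypothesis concerns $k\ge0$ only, but the negative coefficients of "$\sum g_hv^h$" are square summable, so we may absorb them into $u$. Let
$$W=u-\sum_{m\ge1}b_{-m}(v)\zeta^{-m},$$
which is in $L^2$ by (6.4). Then $\hat W(k)+b_k(v)=0$ for **all** $k\in\mathbb Z$. Let $c$ be a trigonometric polynomial. Multiplying by $\hat c(l-k)$ and summing over $k$ (a finite sum in $k$ of absolutely convergent sums in $h$), we get for every $l\in\mathbb Z$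
$$\widehat{cW}(l)+\sum_h\widehat{c\,g_hv^h}(l)=0 .\tag{8.1}$$

Fix $i_0\in\mathcal I$ and $l\in\mathbb Z$. We use (8.1) with $c=c_j$, where $\iota(j)=i_0$ and $m_j\ge2|l|$. The aim is to show that every term is $O(2^{-j})$ except the term $h=j$, which is $\hat v_{i_0}(l)+O(2^{-j})$.

**Step 2: the term with $W$ is small because $c_j$ is.** $|\widehat{c_jW}(l)|\le\|c_j\|_2\|W\|_2\le\eta_j\|W\|_2\le2^{-j}\|W\|_2$.

**Step 3: the terms $h<j$ are small because $\eta_j$ was chosen after $g_1,\dots,g_{j-1}$.** By Cauchy–Schwarz and (6.1),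
$$\sum_{h<j}|\widehat{c_jg_hv^h}(l)|\le\|c_j\|_2\sum_{h<j}\|g_h\|_\infty\|v\|\le\eta_j\sum_{h<j}\|g_h\|_\infty\|v\|\le2^{-j}\|v\| .$$

**Step 4: the terms $h>j$ are small because of the weight.** By (m1), $D_jm_j\le m_h/4$, so $c_jg_h$ has frequencies $\ge m_h-D_jm_j\ge\frac34m_h$. Since $l\le m_j/2\le m_h/2$, only frequencies $\le\frac12m_h-\frac34m_h=-m_h/4$ of $v^h$ contribute. By (4.2) and (m2) (for the index $h$),
$$|\widehat{c_jg_hv^h}(l)|\le\|d_j\|_\infty\|Q_h\|_\infty\,\omega(m_h/4)^{-1/2}\|v\|\le2^{-h}\|v\| ,$$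
and $\sum_{h>j}2^{-h}=2^{-j}$.

**Step 5: the term $h=j$ reproduces $\hat v_{i_0}(l)$.** By Lemma 2(iii), $c_jg_j=(d_jQ_j)(\zeta^{m_j})=1+A_-+A_+$, where $A_-$ and $A_+$ are the parts with negative and positive frequencies. First, $\|A_-\|_2=\|P_{<0}(d_jQ_j)\|_2\le\eta_j$, so $|\widehat{A_-v_{i_0}}(l)|\le\eta_j\|v\|\le2^{-j}\|v\|$. Secondly, the frequencies of $A_+$ are positive multiples of $m_j$, so they are $\ge m_j$, and $\|A_+\|_2\le\|d_j\|_\infty\|Q_j\|_\infty$. In $\widehat{A_+v_{i_0}}(l)$ only frequencies $\le l-m_j\le-m_j/2$ of $v_{i_0}$ occur, so by (4.2) and (m2)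
$$|\widehat{A_+v_{i_0}}(l)|\le\|d_j\|_\infty\|Q_j\|_\infty\,\omega(m_j/2)^{-1/2}\|v\|\le2^{-j}\|v\| .$$
Since $v^j=v_{i_0}$, we get $|\widehat{c_jg_jv^j}(l)-\hat v_{i_0}(l)|\le2\cdot2^{-j}\|v\|$.

**Step 6: conclude.** Inserting Steps 2–5 in (8.1) gives $|\hat v_{i_0}(l)|\le2^{-j}(\|W\|_2+4\|v\|)$ for infinitely many $j$, because the fibre of $i_0$ is infinite. So $\hat v_{i_0}(l)=0$ for all $i_0$ and $l$, that is, $v=0$. Then $b_k(v)=0$, so $\hat u(k)=0$ for all $k\ge0$ and $u=0$. $\square$

## 9. The space $\mathcal H=J(H^2\oplus\mathcal K)$ and its three hypotheses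

On $X=H^2\oplus\mathcal K$ use the norm
$$\|(u,v)\|^2=\|u\|_{H^2}^2+\sum_{m\ge1}|b_{-m}(v)|^2+\|v\|_{\mathcal K}^2 .$$
It comes from an inner product, and by (6.4) it is equivalent to the usual norm of $H^2\oplus\mathcal K$; so $X$ is a Hilbert space. The middle term is there to make $M_\zeta$ a contraction: it records what is pushed below frequency $0$. Let $J(u,v)=u+G_v$. If $J(u,v)=0$, all its Taylor coefficients $\hat u(k)+b_k(v)$ vanish, so $J$ is injective by Lemma 3. Let $\mathcal H=J(X)$ with the norm transported from $X$.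

**Step 1: $\mathcal H$ is a Hilbert space of analytic functions.** For $|z|\le r<1$ we have $|u(z)|\le(1-r^2)^{-1/2}\|u\|_{H^2}$, and $|G_v(z)|$ is bounded by a constant $C_r$ times $\|v\|$ by (7.3). So $J:X\to\mathrm{Hol}(\mathbb D)$ is continuous; that is, the inclusion $\mathcal H\subset\mathrm{Hol}(\mathbb D)$ is continuous.

**Step 2: $M_\zeta$ is a contraction.** We find the operator on $X$ that corresponds to multiplication by $\zeta$. Put $T(u,v)=(\tilde u,\tau v)$ with $\tilde u(z)=zu(z)-b_{-1}(v)$. By (6.2) the Taylor coefficients of $J(\tilde u,\tau v)$ are $\hat u(k-1)+b_{k-1}(v)$ for $k\ge1$, and $-b_{-1}(v)+b_0(\tau v)=0$ for $k=0$. So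
$$JT=zJ .$$
To estimate $T$, consider
$$V:X\to L^2\oplus\mathcal K,\qquad V(u,v)=\Big(u-\sum_{m\ge1}b_{-m}(v)\zeta^{-m},\;v\Big),$$
which is isometric by the choice of the norm. By (6.2) the first component of $VT(u,v)$ is
$$\zeta u-b_{-1}(v)-\sum_{m\ge1}b_{-m-1}(v)\zeta^{-m}=\zeta\Big(u-\sum_{m\ge1}b_{-m}(v)\zeta^{-m}\Big),$$
so $VT=(M_\zeta\oplus\tau)V$. Here $M_\zeta$ is unitary on $L^2$ and $\tau$ is a contraction on $\mathcal K$. Hence $\|T\|\le1$, and (H1) holds.

**Step 3: the lower bounds for $\varphi_\lambda$.** Since $\|T\|\le1$, the series $\varphi_\lambda(T)=\sum_n\hat\varphi_\lambda(n)T^n$ converges in norm, and $V\varphi_\lambda(T)=\varphi_\lambda(M_\zeta\oplus\tau)V$. By Section 4, $\varphi_\lambda(M_\zeta\oplus\tau)$ is multiplication by $\varphi_\lambda$ in each component. It is isometric on $L^2$, and on $\mathcal K$ it is bounded below by the $c_\lambda$ of Lemma 1. As $c_\lambda\le1$ and $V$ is isometric, $\|\varphi_\lambda(T)x\|\ge c_\lambda\|x\|$ for $x\in X$. Since $JT^n=z^nJ$ and $J$ is continuous,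 $J\varphi_\lambda(T)x=\varphi_\lambda\cdot Jx$. So for $f\in\mathcal H$ we have $\varphi_\lambda f\in\mathcal H$ and $\|\varphi_\lambda f\|\ge c_\lambda\|f\|$, and $c_\lambda\ge\min\{\frac14,\psi(1-|\lambda|)\}$.

**Step 4: $\dim\mathcal H/\zeta\mathcal H=1$.** This is the hypothesis that failed for $H^2+gH^2$; the invertibility of $\tau$ now pays off. I claim $\zeta\mathcal H=\{F\in\mathcal H:F(0)=0\}$. The right side contains $\zeta\mathcal H$, and it has codimension $1$ since $1=J(1,0)\in\mathcal H$. Conversely, let $F=J(u,v)$ with $F(0)=\hat u(0)+b_0(v)=0$. Put $v'=\tau^{-1}v\in\mathcal K$ and $u'=(u-u(0))/z\in H^2$. By (6.2), $b_{-1}(v')=b_0(\tau v')=b_0(v)=-\hat u(0)$. Therefore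
$$T(u',v')=\big(zu'-b_{-1}(v'),\,v\big)=\big(u-u(0)+\hat u(0),\,v\big)=(u,v),$$
and $F=JT(u',v')=\zeta J(u',v')\in\zeta\mathcal H$.

Steps 1–4 prove Theorem 2(a).

## 10. The set $\Delta(\mathcal H)$ and the subspaces $\mathcal M_S$

**Step 1: $\Delta(\mathcal H)=\partial\mathbb D$ a.e.** By Fatou's theorem and Proposition 2, every $F=u+G_v\in\mathcal H$ has finite nontangential limits a.e. on $\partial\mathbb D$. If $g\in\mathcal H$ and $g\neq0$, then by Lusin–Privalov the boundary values of $g$ are nonzero a.e. Hence for all $f,g\in\mathcal H$ with $g\neq0$ the quotient $f/g$ has finite nontangential limits a.e. on $\partial\mathbb D$. This is Theorem 2(b). In particular, condition (2) fails.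

**Step 2: invariant subspaces of every index.** Inside $X$ we restrict the slots $v_i$ to $H^2$ or to $0$, which brings back the first attempt of Section 3. Let $S\subseteq\mathcal I$ and
$$X_S=\{(u,v)\in X:\ v_i\in H^2\ (i\in S),\ v_i=0\ (i\notin S)\},\qquad\mathcal M_S=J(X_S).$$
For $(u,v)\in X_S$ all frequencies of the $v^j$ are $\ge0$ and those of the $g_j$ are positive, so $b_{-m}(v)=0$ for $m\ge1$; and $\|v_i\|_K=\|v_i\|_2$. Therefore
$$\|(u,v)\|^2=\|u\|_{H^2}^2+\sum_{i\in S}\|v_i\|_{H^2}^2,\qquad T(u,v)=(zu,(zv_i)_i).$$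
So $X_S$ is complete, hence closed in $X$, and $\mathcal M_S$ is a closed subspace of $\mathcal H$. It is invariant under $M_\zeta$, and $M_\zeta|\mathcal M_S$ is unitarily equivalent to $T|X_S$, a unilateral shift of multiplicity $1+|S|$. Consequently
$$\dim\mathcal M_S/\zeta\mathcal M_S=1+|S| .$$
With $|S|=0,1,2,\dots,\infty$ all $N\in\{1,2,\dots\}\cup\{\infty\}$ occur. This is Theorem 2(c), and the proof of Theorem 2 is complete.

**Step 3: the index-$2$ subspace explicitly.** For $S=\{i\}$ and $v_i\in H^2$ the series $v_ig^{(i)}=\sum_{\iota(j)=i}v_ig_j$ converges locally uniformly in $\mathbb D$, and its Taylor coefficients are $b_k(v)$. So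
$$\mathcal M_{\{i\}}=\{u+v\,g^{(i)}:\ u,v\in H^2\},$$
which is the space $H^2+gH^2$ of Section 3 with $g=g^{(i)}$, now as a subspace of index $2$ in a space satisfying (H1)–(H3). Condition (1) holds and condition (2) fails, which proves Theorem 1. $\blacksquare$
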